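\title{Extending self-maps of projective schemes to projective space over an arbitrary field}

\begin{abstract}
Let $X$ be a projective scheme over a field $k$, let $\mathcal{L}$ be an ample line bundle on $X$, and let $\phi\colon X\to X$ be a morphism with $\phi^*\mathcal{L}\simeq\mathcal{L}^{\otimes d}$ for some $d\ge 2$. We prove that $X$ can be embedded in a projective space so that $\phi$ extends to a self-map of that space, for every field $k$, finite fields included. One embedding serves all such $\phi$ and all $d\ge2$ at once, and we determine exactly which self-maps of a projective scheme extend for some embedding. Over an infinite field the extension is found by choosing general coefficients. Over a finite field we add coordinates that vanish on $X$ and impose equations forcing their ratios into large extensions of $k$; these ratios take over the role of the general coefficients.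
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $k$ is a field with algebraic closure $\bar k$, and all schemes and morphisms are over $k$. Let $\iota\colon X\hookrightarrow\mathbb{P}^n$ be a closed immersion and $\phi\colon X\to X$ a morphism. We say that $\phi$ \emph{extends to} $\mathbb{P}^n$ if there is a morphism $\Phi\colon\mathbb{P}^n\to\mathbb{P}^n$ with $\Phi\circ\iota=\iota\circ\phi$. A self-map of $\mathbb{P}^n$ is a concrete object, a list of $n+1$ forms of the same degree without common zero, and it is natural to ask which pairs $(X,\phi)$ can be placed inside one.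

There is an immediate necessary condition. Let $n\ge1$. Every line bundle on $\mathbb{P}^n$ is $\mathcal{O}(d)$ for a unique integer $d$, and $\mathcal{O}(d)$ has no nonzero section for $d<0$. Since $\Phi^*\mathcal{O}(1)$ is generated by global sections, $\Phi^*\mathcal{O}(1)\simeq\mathcal{O}(d)$ with $d\ge0$. The line bundle $\mathcal{L}=\iota^*\mathcal{O}(1)$ is ample, and
\begin{equation}\label{eq:necessary}
\phi^*\mathcal{L}=\phi^*\iota^*\mathcal{O}(1)\simeq\iota^*\Phi^*\mathcal{O}(1)\simeq\mathcal{L}^{\otimes d}.
\end{equation}
The following question, taken from \cite{selfmap}, asks for the converse.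

\begin{quote}
\textbf{Question.} Let $X$ be a projective $k$-scheme, $\mathcal{L}$ an ample line bundle on $X$, and $\phi\colon X\to X$ a morphism with $\phi^*\mathcal{L}\simeq\mathcal{L}^{\otimes d}$ for some $d\ge2$. Is there a closed immersion $X\hookrightarrow\mathbb{P}^n$, for some $n$, such that $\phi$ extends to $\mathbb{P}^n$?
\end{quote}

In the simplest cases an extension is in plain sight. If $k=\mathbb{F}_q$ and $\phi$ is the $q$-power Frobenius of $X$, the map $(x_0^q:\dots:x_n^q)$ extends $\phi$ in every embedding. If $X=\mathbb{P}^1\times\mathbb{P}^1$ is the Segre quadric in $\mathbb{P}^3$ and $\phi$ raises all coordinates to the $d$-th power, so does the extension. But let $\phi$ be a product of two arbitrary self-maps of $\mathbb{P}^1$ given by forms of degree $d$. Then $\phi$ prescribes four forms of degree $d$ on $\mathbb{P}^3$ only up to multiples of the quadric, and these multiples must be chosen so that the four forms have no common zero off the quadric. One expects $n+1$ forms in $n+1$ variables to have no common zero when the free coefficients are general, so one guesses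 that the answer is yes over an infinite field; this is a result of Fakhruddin. Over a finite field the bad coefficients lie on a hypersurface that may contain every rational point. Nor can one gain room by raising the degree of the forms: if $X$ contains an integral curve $C$ and $\mathcal{A}=\iota^*\mathcal{O}(1)$ satisfies $\phi^*\mathcal{A}\simeq\mathcal{A}^{\otimes d}$, then an extension by forms of degree $d'$ gives $d\deg\mathcal{A}|_C=d'\deg\mathcal{A}|_C$ by \eqref{eq:necessary}, so $d'=d$. The freedom that remains is the embedding, and it suffices.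

\begin{theorem}\label{thm:main}
Let $k$ be any field, $X$ a projective $k$-scheme, $\mathcal{L}$ an ample line bundle on $X$, and $\phi\colon X\to X$ a morphism with $\phi^*\mathcal{L}\simeq\mathcal{L}^{\otimes d}$ for some $d\ge2$. Then there is a closed immersion $X\hookrightarrow\mathbb{P}^{n'}$ such that $\phi$ extends to a morphism $\mathbb{P}^{n'}\to\mathbb{P}^{n'}$.
\end{theorem}

\begin{theorem}\label{thm:uniform}
Let $k$ be any field, $X$ a projective $k$-scheme, and $\mathcal{L}$ an ample line bundle on $X$. There is a closed immersion $\iota'\colon X\hookrightarrow\mathbb{P}^{n'}$, with $\iota'^*\mathcal{O}(1)$ a positive power of $\mathcal{L}$, such that every $\phi\colon X\to X$ satisfying $\phi^*\mathcal{L}\simeq\mathcal{L}^{\otimes d}$ for some $d\ge2$ extends to a morphism $\mathbb{P}^{n'}\to\mathbb{P}^{n'}$.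
\end{theorem}

\begin{theorem}\label{thm:class}
Let $X\ne\emptyset$ be a projective scheme over any field $k$ and $\phi\colon X\to X$ a morphism. There exist a closed immersion $X\hookrightarrow\mathbb{P}^n$ and an extension of $\phi$ to a morphism $\mathbb{P}^n\to\mathbb{P}^n$ if and only if at least one of the following holds:
\begin{itemize}
\item[(a)] $\phi$ factors through a $k$-point $\operatorname{Spec}k\to X$;
\item[(b)] $\phi$ is an automorphism and $\phi^*\mathcal{L}\simeq\mathcal{L}$ for some ample $\mathcal{L}$;
\item[(c)] $\phi^*\mathcal{L}\simeq\mathcal{L}^{\otimes d}$ for some ample $\mathcal{L}$ and some $d\ge2$.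
\end{itemize}
\end{theorem}

\begin{example}[why $d=1$ is excluded]\label{ex:d1}
Let $X$ be the disjoint union of two copies of $\mathbb{P}^1$, let $\phi$ map both copies identically onto the first, and let $\mathcal{L}$ be $\mathcal{O}(1)$ on each copy, so that $\phi^*\mathcal{L}\simeq\mathcal{L}$. The map $\phi$ is neither constant nor injective, so (a) and (b) fail. If an ample line bundle has degree $a>0$ on the first copy, where $\phi$ is the identity, then (c) would give $a=da$ with $d\ge2$. By Theorem~\ref{thm:class}, $\phi$ extends in no embedding, over any field.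
\end{example}

Sections~\ref{sec:forms} and~\ref{sec:embedding} turn the problem into one about forms, and Section~\ref{sec:example} between them shows the obstruction over $\mathbb{F}_2$ and its removal in an example. Section~\ref{sec:general} describes the bad coefficients and settles infinite fields, without relying on Fakhruddin's result. Sections~\ref{sec:chains} and~\ref{sec:finite} prove Theorem~\ref{thm:main} over finite fields, Section~\ref{sec:uniform} proves Theorem~\ref{thm:uniform}, and Section~\ref{sec:class} proves Theorem~\ref{thm:class}. Theorems~\ref{thm:main} and~\ref{thm:uniform} hold trivially for $X=\emptyset$, so we assume $X\ne\emptyset$ from now on. We write $\mathcal{A}^d$ for $\mathcal{A}^{\otimes d}$.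

\section{Extensions and systems of forms}\label{sec:forms}

Recall how morphisms to projective space are described. If a line bundle $\mathcal{N}$ on a scheme $Y$ is generated by global sections $\sigma_0,\dots,\sigma_n$, there is a unique morphism $(\sigma_0:\dots:\sigma_n)\colon Y\to\mathbb{P}^n$ that pulls $\mathcal{O}(1)$ and the coordinates $x_i$ back to $\mathcal{N}$ and the $\sigma_i$. Every morphism to $\mathbb{P}^n$ arises in this way, and an isomorphism of line bundles that matches the sections does not change the morphism. For $d\ge0$ the sections of $\mathcal{O}(d)$ on $\mathbb{P}^n$ are the forms $k[x_0,\dots,x_n]_d$, and a set of forms generates $\mathcal{O}(d)$ if and only if it has no common zero in $\mathbb{P}^n(\bar k)$.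

Let $\iota\colon X\hookrightarrow\mathbb{P}^n$ be a closed immersion and $\mathcal{A}=\iota^*\mathcal{O}(1)$. A form $F$ of degree $d$ restricts to a section $F|_X\in H^0(X,\mathcal{A}^d)$, and we say that $F$ \emph{vanishes on} $X$ if $F|_X=0$; for nonreduced $X$ this is stronger than vanishing at the points of $X$. Let $\phi\colon X\to X$ be a morphism and $\psi\colon\phi^*\mathcal{A}\simeq\mathcal{A}^d$ an isomorphism, with $d\ge1$. The sections
\begin{equation}\label{eq:u}
u_i=\psi\bigl(\phi^*(x_i|_X)\bigr)\in H^0(X,\mathcal{A}^d)\qquad(0\le i\le n)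
\end{equation}
generate $\mathcal{A}^d$, and $\iota\circ\phi=(u_0:\dots:u_n)$. For $e\ge0$ view $\mathbb{P}^n$ as the linear subspace $\{z=0\}$ of $\mathbb{P}^{n+e}$, where $z=(z_1,\dots,z_e)$ are additional coordinates, and let $\iota_e\colon X\hookrightarrow\mathbb{P}^n\hookrightarrow\mathbb{P}^{n+e}$ be the composite. Then $\iota_e^*\mathcal{O}(1)=\mathcal{A}$.

\begin{lemma}[extension criterion]\label{lem:criterion}
Let $F_0,\dots,F_n,G_1,\dots,G_e\in k[x,z]_d$ have no common zero in $\mathbb{P}^{n+e}(\bar k)$, and suppose that $F_i|_X=u_i$ and $G_\mu|_X=0$ for all $i$ and $\mu$. Then $\Phi=(F_0:\dots:F_n:G_1:\dots:G_e)$ is a morphism $\mathbb{P}^{n+e}\to\mathbb{P}^{n+e}$ with $\Phi\circ\iota_e=\iota_e\circ\phi$.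
\end{lemma}

\begin{proof}
The forms generate $\mathcal{O}(d)$, so $\Phi$ is a morphism. The composite $\Phi\circ\iota_e$ is given by $\mathcal{A}^d$ with the sections $u_0,\dots,u_n,0,\dots,0$. The composite $\iota_e\circ\phi$ is given by $\phi^*\mathcal{A}$ with the sections $\phi^*(x_0|_X),\dots,\phi^*(x_n|_X),0,\dots,0$. The isomorphism $\psi$ matches the two lists.
\end{proof}

To apply the criterion we lift each $u_i$ to a form $f_i$ on $\mathbb{P}^n$. The $f_i$ have no common zero on $X$, but they may have common zeros elsewhere, and we may correct them by forms $h_j$ that vanish on $X$. If the $h_j$ vanish simultaneously only on $X$, then the $f_i$ and $h_j$ together have no common zero. This is all that the later argument will use of $X$ and $\phi$.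

\begin{definition}\label{def:system}
Let $n\ge0$, $J\ge1$, $d\ge2$. A \emph{system of type $(n,J)$ and degree $d$} is a list $(f;h)=(f_0,\dots,f_n;h_1,\dots,h_J)$ of forms in $k[x_0,\dots,x_n]_d$ such that these $n+1+J$ forms have no common zero in $\mathbb{P}^n(\bar k)$. A \emph{completion of $(f;h)$ in $e$ extra variables} is a list of forms $F_0,\dots,F_n,G_1,\dots,G_e\in k[x,z_1,\dots,z_e]_d$ with no common zero in $\mathbb{P}^{n+e}(\bar k)$ such that the forms $F_i(x,0)-f_i(x)$ and $G_\mu(x,0)$ are $k$-linear combinations of $h_1,\dots,h_J$.
\end{definition}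

\begin{remark}[padding]\label{rem:padding}
A completion in $e$ extra variables gives one in $e'$ extra variables for every $e'\ge e$: add the forms $z_\mu^d$ for $e<\mu\le e'$, whose vanishing forces the new coordinates to be zero.
\end{remark}

\section{An example over $\mathbb{F}_2$}\label{sec:example}

Let $k=\mathbb{F}_2$, $n=1$, $d=3$, and
\[
h=x_0^3+x_0x_1^2+x_1^3,\qquad p=x_0^2+x_0x_1+x_1^2 .
\]
Neither form has a zero in $\mathbb{P}^1(\mathbb{F}_2)$, so both are irreducible, and they are coprime. Let $X=\{h=0\}\simeq\operatorname{Spec}\mathbb{F}_8$ and let $\phi$ be the identity. Since $p$ does not vanish at the point of $X$, multiplication by $p|_X$ is an isomorphism $\psi\colon\mathcal{A}\simeq\mathcal{A}^3$, and $u_i=(x_ip)|_X$. The identity of $\mathbb{P}^1$ extends $\phi$, of course; we are after an extension with the given $d$ and $\psi$. This is the situation one faces in general, since for geometrically integral $X$ of positive dimension $d$ is forced and $\psi$ is unique up to $H^0(X,\mathcal{O}_X)^\times=k^\times$.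

The cubic forms vanishing on $X$ are $0$ and $h$, so a completion of the system $(x_0p,\,x_1p;\,h)$ without extra variables is a pair $x_0p+\tau_0h,\ x_1p+\tau_1h$ with $\tau\in\mathbb{F}_2^2$. We have $x_0p+h=x_1(x_0+x_1)^2$ and $x_1p+h=x_0^2(x_0+x_1)$, and all four pairs fail:
\[
\begin{array}{c|c|c|c}
(\tau_0,\tau_1) & x_0p+\tau_0h & x_1p+\tau_1h & \text{common factor}\\ \hline
(0,0) & x_0p & x_1p & p\\
(1,0) & x_1(x_0+x_1)^2 & x_1p & x_1\\
(0,1) & x_0p & x_0^2(x_0+x_1) & x_0\\
(1,1) & x_1(x_0+x_1)^2 & x_0^2(x_0+x_1) & x_0+x_1
\end{array}
\]
Over $\bar k$ most coefficients are good. Let $\tau\in\bar k^2$ and let $x\neq0$ be a common zero of the pair. Then $h(x)\ne0$, since otherwise $x_0p(x)=x_1p(x)=0$ and $p$, $h$ would share a zero. If $p(x)=0$, then $\tau=0$. If $p(x)\ne0$, then $x$ is a multiple of $\tau$, so $\tau\neq0$ is itself a common zero, and substituting $x=\tau$ gives $\tau_i\,(p(\tau)+h(\tau))=0$ for $i=0,1$. In both cases $\tau$ is a zero of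
\[
R(y_0,y_1)=h(y_0,y_1)+p(y_0,y_1).
\]
The cubic curve $R=0$ passes through the four points of $\mathbb{F}_2^2$. But $R(\tau_0,0)=\tau_0^2(\tau_0+1)$, so $\tau=(T,0)$ is good for every $T\notin\mathbb{F}_2$, for instance for a root of $T^3+T^2=1$.

The form $x_0p+Th$ is not defined over $\mathbb{F}_2$. The idea is to make $T$ a ratio of coordinates. Add variables $z_0,z_1$, impose $z_0^3=h(x)$ and the homogenized equation of $T=z_1/z_0$, and observe that then $Th(x)=Tz_0^3=z_0^2z_1$, a cubic form with coefficients in $\mathbb{F}_2$. So consider
\[
F_0=x_0p+z_0^2z_1,\qquad F_1=x_1p,\qquad G_0=z_0^3+h,\qquad G_1=z_1^3+z_1^2z_0+z_0^3 .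
\]
Let $(x,z)$ be a common zero over $\bar k$. If $z_0=0$, then $G_1=z_1^3$ gives $z_1=0$, and $h(x)=x_0p(x)=x_1p(x)=0$ gives $x=0$. If $z_0\ne0$, then $T=z_1/z_0$ satisfies $T^3+T^2=1$, so $T\ne0,1$, and $h(x)=z_0^3\neq0$. Now $F_1=0$ gives $p(x)=0$ or $x_1=0$. In the first case $F_0=Tz_0^3\ne0$. In the second case $h(x)=x_0^3\neq0$ and $F_0=x_0^3(1+T)\ne0$. Hence only the trivial zero exists, and $(F_0:F_1:G_0:G_1)$ is a self-map of $\mathbb{P}^3$ over $\mathbb{F}_2$, given by cubics, that extends $\phi$ by Lemma~\ref{lem:criterion}.

Three features will persist. The equation $z_0^d=h(x)$ turns a product $\tau h$ into a form in $z$. The leading term $z_1^d$ removes the zeros with $z_0=0$, where the ratio is undefined. And we cannot choose which root $T$ occurs at a hypothetical common zero, so \emph{every} root must be good. The new difficulty in general is that one equation of degree $d$ only reaches elements of degree at most $d$ over $k$, which may be too few to escape the bad hypersurface.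

\section{An embedding cut out by quadrics}\label{sec:embedding}

An arbitrary embedding need not produce a system. For a subscheme of length $d+2$ in $\mathbb{P}^1$, the $(d+1)$-dimensional space of forms of degree $d$ does not surject onto $H^0(X,\mathcal{A}^d)$, so lifts $f_i$ may not exist, and no nonzero form of degree $d$ vanishes on $X$, so no correction is possible. Both defects disappear after a Veronese re-embedding. Since $d$ may be $2$, we want $X$ to be cut out by quadrics, as a set.

We use two standard facts. If $\mathcal{L}$ is ample on the projective scheme $X$, then $\mathcal{L}^a\simeq j^*\mathcal{O}(1)$ for some $a\ge1$ and some closed immersion $j\colon X\hookrightarrow\mathbb{P}^r$. And by Serre's theorems, if $\mathcal{I}$ is a coherent sheaf on $\mathbb{P}^r$, then $\mathcal{I}(c)$ is generated by global sections and $H^1(\mathbb{P}^r,\mathcal{I}(c))=0$ for all large $c$.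

\begin{proposition}\label{prop:embedding}
Let $X\ne\emptyset$ be projective and $\mathcal{L}$ ample on $X$. There is a closed immersion $\iota\colon X\hookrightarrow\mathbb{P}^n$, with $\mathcal{A}=\iota^*\mathcal{O}(1)$ a positive power of $\mathcal{L}$, such that:
\begin{itemize}
\item[(i)] the coordinates $x_0,\dots,x_n$ restrict to a basis of $H^0(X,\mathcal{A})$;
\item[(ii)] for every $d\ge1$ the restriction $k[x_0,\dots,x_n]_d\to H^0(X,\mathcal{A}^d)$ is surjective;
\item[(iii)] there are quadratic forms $b_1,\dots,b_t$, with $t\ge1$, that vanish on $X$ and whose common zero set in $\mathbb{P}^n(\bar k)$ is $X(\bar k)$.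
\end{itemize}
\end{proposition}

\begin{proof}
Embed $X\subset\mathbb{P}^r$ with $\mathcal{O}(1)|_X=\mathcal{M}=\mathcal{L}^a$, let $\mathcal{I}$ be the ideal sheaf, and let $S=k[s_0,\dots,s_r]$. Choose $c\ge1$ such that $\mathcal{I}(c')$ is globally generated and $H^1(\mathcal{I}(c'))=0$ for all $c'\ge c$. The sequence $0\to\mathcal{I}(c')\to\mathcal{O}(c')\to\mathcal{M}^{c'}\to0$ shows that $S_{c'}\to H^0(X,\mathcal{M}^{c'})$ is surjective for $c'\ge c$. Put $\mathcal{A}=\mathcal{M}^c$, $I_c=H^0(\mathcal{I}(c))\subset S_c$, and $V=H^0(X,\mathcal{A})=S_c/I_c$, of dimension $n+1$.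

Let $v\colon\mathbb{P}^r\hookrightarrow\mathbb{P}^D$ be the Veronese embedding of degree $c$. Its target has coordinates $w_\alpha$, indexed by exponent vectors $\alpha\in\mathbb{Z}_{\ge0}^{r+1}$ with $|\alpha|=c$, and $v^*w_\alpha=s^\alpha$. Identify linear forms on $\mathbb{P}^D$ with $S_c$ by $w_\alpha\mapsto s^\alpha$, and let $\Lambda\subset\mathbb{P}^D$ be the linear subspace cut out by $I_c$. The elements of $I_c$ restrict to zero on $X$, so $v|_X$ factors through a closed immersion $\iota\colon X\hookrightarrow\Lambda$ with $\iota^*\mathcal{O}(1)=\mathcal{A}$. The space of linear forms on $\Lambda$ is $S_c/I_c=V$. A basis $x_0,\dots,x_n$ of $V$ identifies $\Lambda$ with $\mathbb{P}^n$, and (i) holds.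

For (ii), every monomial of degree $cd$ is a product of $d$ monomials of degree $c$, so $\operatorname{Sym}^dS_c\to S_{cd}$ is surjective; and $S_{cd}\to H^0(X,\mathcal{A}^d)$ is surjective because $cd\ge c$. The composite is the restriction of forms of degree $d$ from $\mathbb{P}^D$ to $X$, which factors through the forms of degree $d$ on $\Lambda$.

For (iii), let $b_1,\dots,b_t$ be the restrictions to $\Lambda$ of all binomials $w_\alpha w_\beta-w_{\alpha'}w_{\beta'}$ with $\alpha+\beta=\alpha'+\beta'$; the list contains the zero form, so $t\ge1$. These binomials pull back to zero under $v$, so they vanish on $X$. Conversely, let $w\in\Lambda(\bar k)$ be a common zero, and let $\varepsilon_0,\dots,\varepsilon_r$ be the unit vectors. We first find a pure power with nonzero coordinate. Among the pairs $(\alpha,\lambda)$ with $w_\alpha\ne0$ choose one with $\alpha_\lambda$ maximal; then $\alpha_\lambda\ge1$ since $c\ge1$. If $\alpha\ne c\varepsilon_\lambda$, pick $\mu\ne\lambda$ with $\alpha_\mu\ge1$. The relation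
\[
w_\alpha^2=w_{\alpha+\varepsilon_\lambda-\varepsilon_\mu}\,w_{\alpha-\varepsilon_\lambda+\varepsilon_\mu}
\]
gives $w_{\alpha+\varepsilon_\lambda-\varepsilon_\mu}\ne0$, against maximality. So $w_{c\varepsilon_\lambda}\ne0$, and we scale it to $1$. Put $\sigma_\mu=w_{(c-1)\varepsilon_\lambda+\varepsilon_\mu}$ for $0\le\mu\le r$, so $\sigma_\lambda=1$. We claim that $w_\alpha=\sigma^\alpha$ for all $\alpha$, by induction on $c-\alpha_\lambda$. For $\alpha=c\varepsilon_\lambda$ both sides are $1$. Otherwise pick $\mu\ne\lambda$ with $\alpha_\mu\ge1$; then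
\[
w_\alpha=w_\alpha\,w_{c\varepsilon_\lambda}=w_{\alpha-\varepsilon_\mu+\varepsilon_\lambda}\,\sigma_\mu=\sigma^{\alpha-\varepsilon_\mu+\varepsilon_\lambda}\,\sigma_\mu=\sigma^\alpha .
\]
Thus $w=v(\sigma)$. Since $w\in\Lambda$, every element of $I_c$ vanishes at $\sigma$. These elements generate $\mathcal{I}(c)$, so $\sigma\in X(\bar k)$.
\end{proof}

\begin{proposition}[reduction to forms]\label{prop:reduction}
Let $\iota\colon X\hookrightarrow\mathbb{P}^n$ be as in Proposition~\ref{prop:embedding} and put $J=(n+1)t$. For every $\phi\colon X\to X$ with $\phi^*\mathcal{L}\simeq\mathcal{L}^d$, $d\ge2$, there is a system $(f;h)$ of type $(n,J)$ and degree $d$ with this property: if $(f;h)$ has a completion in $e$ extra variables, then $\phi$ extends to $\mathbb{P}^{n+e}$ for the embedding $\iota_e$.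
\end{proposition}

\begin{proof}
Since $\mathcal{A}$ is a power of $\mathcal{L}$, there is an isomorphism $\psi\colon\phi^*\mathcal{A}\simeq\mathcal{A}^d$. Define $u_i$ by \eqref{eq:u} and use (ii) to choose forms $f_i$ of degree $d$ with $f_i|_X=u_i$. Let $h_1,\dots,h_J$ be the forms $x_l^{d-2}b_s$ with $0\le l\le n$ and $1\le s\le t$. They vanish on $X$. At a common zero of the $h_j$ in $\mathbb{P}^n(\bar k)$ some $x_l$ is nonzero, so all $b_s$ vanish and the point lies in $X(\bar k)$ by (iii); there some $f_i$ is nonzero because the $u_i$ generate $\mathcal{A}^d$. So $(f;h)$ is a system. For a completion $(F,G)$ we have $F_i|_X=F_i(x,0)|_X=u_i$ and $G_\mu|_X=G_\mu(x,0)|_X=0$, and Lemma~\ref{lem:criterion} applies.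
\end{proof}

The embedding $\iota$ and the type $(n,J)$ depend only on $X$ and $\mathcal{L}$, not on $\phi$ or $d$. So Theorem~\ref{thm:main} follows once every system has a completion, and Theorem~\ref{thm:uniform} follows once the number of extra variables is bounded in terms of $k$, $n$ and $J$.

\section{The bad coefficients lie on a hypersurface}\label{sec:general}

Fix a system $(f;h)$ of type $(n,J)$ and degree $d$. Put $m=(n+1)J$, let $y_{ij}$ ($0\le i\le n$, $1\le j\le J$) be indeterminates, and set
\[
\delta_d=(n+1)d^{\,n}.
\]
The next lemma produces in general the polynomial $R$ that we computed in the example. To bound its degree we use the resultant of $n+1$ forms of degree $d$ in $n+1$ variables \cite{jouanolou}. This is a polynomial $\operatorname{Res}$ with integer coefficients in the coefficients of the forms, homogeneous of degree $d^{\,n}$ in the coefficients of each form, which over any algebraically closed field vanishes exactly when the forms have a nontrivial common zero.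

\begin{lemma}\label{lem:R}
There is a nonzero polynomial $R\in k[y_{ij}]$ such that, for every $\tau\in\bar k^{\,m}$ with $R(\tau)\ne0$, the forms $f_i+\sum_j\tau_{ij}h_j$ $(0\le i\le n)$ have no common zero in $\mathbb{P}^n(\bar k)$. One may take $\deg R\le\delta_d$.
\end{lemma}

\begin{proof}
Let $\Gamma\subset\mathbb{P}^n\times\mathbb{A}^m$ be the closed subscheme defined by $f_i(x)+\sum_jy_{ij}h_j(x)=0$ for $0\le i\le n$, and let $Z\subset\mathbb{A}^m$ be its image, which is closed because $\mathbb{P}^n$ is proper. A point $\tau\in\bar k^{\,m}$ lies on $Z$ exactly when the forms in the statement have a common zero. We bound $\dim\Gamma$ through the fibers of the other projection. Let $x\in\mathbb{P}^n(\bar k)$. If all $h_j(x)$ vanish, then some $f_i(x)$ is nonzero by the definition of a system, and the fiber of $\Gamma$ over $x$ is empty. If some $h_j(x)$ is nonzero, then the $i$-th equation is a nontrivial affine-linear equation in $y_{i1},\dots,y_{iJ}$; the $n+1$ equations involve disjoint sets of variables, so the fiber has dimension $m-(n+1)$. Hence $\dim Z\le\dim\Gamma\le n+m-(n+1)=m-1$.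 So $Z$ is a proper closed subset of the affine space $\mathbb{A}^m$ over $k$, and any nonzero $R\in k[y_{ij}]$ vanishing on $Z$ has the required property.

For the degree bound take $R(y)=\operatorname{Res}\bigl(f_0+\sum_jy_{0j}h_j,\dots,f_n+\sum_jy_{nj}h_j\bigr)$. Its zeros in $\bar k^{\,m}$ are the points of $Z$, so $R\ne0$. The coefficients of the $n+1$ forms have degree at most $1$ in $y$, so $\deg R\le(n+1)d^{\,n}$.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:uniform} for infinite $k$]
A nonzero polynomial over an infinite field $k$ does not vanish on all of $k^m$. Choose $\tau\in k^m$ with $R(\tau)\ne0$. Then the forms $F_i=f_i+\sum_j\tau_{ij}h_j$ are a completion without extra variables. By Proposition~\ref{prop:reduction}, every $\phi$ as in the theorems extends to $\mathbb{P}^n$ for the one embedding $\iota$.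
\end{proof}

\section{Backward orbits over a finite field}\label{sec:chains}

From now on until Section~\ref{sec:class}, $k=\mathbb{F}_q$. We write $\mathbb{F}_{q^E}$ for the subfield of $\bar k$ of degree $E$ over $k$. Recall that $\mathbb{F}_{q^E}\subset\mathbb{F}_{q^{E'}}$ if and only if $E$ divides $E'$; in particular an element of degree at most $D$ over $\mathbb{F}_{q^E}$ lies in $\mathbb{F}_{q^{D!\,E}}$.

We need elements of $\bar k$ of large degree that are defined by equations of the fixed degree $d$. Several equations can be stacked, each new unknown being a root of a polynomial that involves the previous one. The simplest such tower is a backward orbit of a polynomial of degree $d$. Let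
\[
Q(T)=T^d-T^{d-1},
\]
and call a finite or infinite sequence $T_0,T_1,\dots$ in $\bar k$ a \emph{chain} if $T_0=1$ and $Q(T_\nu)=T_{\nu-1}$ for $\nu\ge1$. Every finite chain can be continued, because $\bar k$ is algebraically closed. The element $T$ of Section~\ref{sec:example} is the term $T_1$ of a chain.

The degree over $k$ need not grow at each step: for $q=5$ and $d=2$ we have $T^2-T-1=(T-3)^2$, so $T_1=3\in k$. We therefore do not try to prove that any polynomial is irreducible. It is enough that a chain cannot repeat itself and so cannot stay long in a small field. This is the reason for the choice of $Q$: the starting point $1$ maps to the fixed point $0$ and never returns. With $T^d$ in place of $Q$, the constant sequence $1,1,\dots$ would be a chain.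

\begin{lemma}\label{lem:chain}
Let $T_0,\dots,T_N$ be a chain.
\begin{itemize}
\item[(i)] $[k(T_N):k]\le d^N$.
\item[(ii)] If $T_N\in\mathbb{F}_{q^E}$, then $N<q^E$.
\end{itemize}
\end{lemma}

\begin{proof}
Write $Q^{\circ\nu}$ for the $\nu$-fold composite of $Q$, so that $Q^{\circ\nu}(T_\nu)=1$.

(i) $T_N$ is a root of $Q^{\circ N}(T)-1\in k[T]$, which is monic of degree $d^N$.

(ii) We have $Q(1)=0$, and $Q(0)=0$ because $d\ge2$. Hence $Q^{\circ b}(T_a)=Q^{\circ(b-a)}(1)=0$ for $a<b$, while $Q^{\circ b}(T_b)=1$. So $T_0,\dots,T_N$ are pairwise distinct. If $T_N\in\mathbb{F}_{q^E}$, then all $T_\nu=Q^{\circ(N-\nu)}(T_N)$ lie in $\mathbb{F}_{q^E}$, and $N+1\le q^E$.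
\end{proof}

The two bounds work together. The upper bound confines the elements already chosen to a field known in advance, whichever chains they come from. The lower bound then places the next element outside all small extensions of that field. The result is a substitute for algebraic independence, valid for relations of bounded degree.

\begin{lemma}\label{lem:independent}
Let $\delta\ge1$ and $m\ge1$. There are integers $N_1,\dots,N_m\ge1$, depending only on $q,d,\delta,m$, with the following property. Let $\tau_1,\dots,\tau_m\in\bar k$ be such that each $\tau_\rho$ is the term of index $N_\rho$ of some chain, where the chains for different $\rho$ may be equal or different. Then $R(\tau_1,\dots,\tau_m)\ne0$ for every nonzero $R\in k[y_1,\dots,y_m]$ of degree at most $\delta$.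
\end{lemma}

\begin{proof}
Put $E_0=1$ and define recursively
\[
N_\rho=q^{\,\delta!\,E_{\rho-1}},\qquad E_\rho=(d^{N_\rho})!\;E_{\rho-1}\qquad(1\le\rho\le m).
\]
Let $K_\rho=\mathbb{F}_{q^{E_\rho}}$, so $k=K_0\subset K_1\subset\dots\subset K_m$. By Lemma~\ref{lem:chain}(i), $\tau_\rho$ has degree at most $d^{N_\rho}$ over $k$, so $\tau_\rho\in K_\rho$. By Lemma~\ref{lem:chain}(ii) and the choice of $N_\rho$, the element $\tau_\rho$ does not lie in $\mathbb{F}_{q^{\delta!\,E_{\rho-1}}}$. This field contains all roots of all nonzero polynomials of degree at most $\delta$ over $K_{\rho-1}$, so $\tau_\rho$ is not such a root.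

We show by induction on $\rho$ that $R_\rho=R(\tau_1,\dots,\tau_\rho,y_{\rho+1},\dots,y_m)$ is a nonzero element of $K_\rho[y_{\rho+1},\dots,y_m]$; the case $\rho=m$ is the claim. For $\rho=0$ this is the hypothesis. If $R_{\rho-1}\ne0$, expand it in monomials in $y_{\rho+1},\dots,y_m$ with coefficients in $K_{\rho-1}[y_\rho]$. These coefficients have degree at most $\delta$, and one of them is nonzero. It does not vanish at $\tau_\rho$, so $R_\rho\ne0$.
\end{proof}

\section{Completions for fixed $d$}\label{sec:finite}

We now give each correcting form $h_j$ its own block of variables $z^{(j)}_0,z^{(j)}_1,\dots$. The first is a $d$-th root of $h_j(x)$, and the ratios of the others to the first form a chain. One chain per $j$ suffices for all the coefficients $\tau_{0j},\dots,\tau_{nj}$, which are read off at different indices.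

\begin{proposition}\label{prop:fixed}
Let $k=\mathbb{F}_q$, $n\ge0$, $J\ge1$, $d\ge2$. There is an integer $e(d)$, depending only on $q,n,J,d$, such that every system of type $(n,J)$ and degree $d$ has a completion in $e(d)$ extra variables.
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:independent} with $\delta=\delta_d$ and $m=(n+1)J$, and index the resulting integers by the pairs $(i,j)$ in a fixed order, as $N_{ij}$. Let $N^{(j)}=\max_iN_{ij}$ and $e(d)=\sum_{j=1}^J(N^{(j)}+1)$. Given a system $(f;h)$, introduce the $e(d)$ variables $z^{(j)}_\nu$ ($1\le j\le J$, $0\le\nu\le N^{(j)}$) and the forms of degree $d$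
\begin{align*}
G_{j,0}&=(z^{(j)}_0)^d-h_j(x),\\
G_{j,\nu}&=(z^{(j)}_\nu)^d-(z^{(j)}_\nu)^{d-1}z^{(j)}_0-z^{(j)}_{\nu-1}(z^{(j)}_0)^{d-1}\qquad(1\le\nu\le N^{(j)}),\\
F_i&=f_i(x)+\sum_{j=1}^J(z^{(j)}_0)^{d-1}z^{(j)}_{N_{ij}}\qquad(0\le i\le n).
\end{align*}
There is one form $G_{j,\nu}$ for each new variable. Setting $z=0$ gives $F_i=f_i$, $G_{j,0}=-h_j$, and $G_{j,\nu}=0$ for $\nu\ge1$, as Definition~\ref{def:system} requires. It remains to show that a common zero $(x,z)$ with coordinates in $\bar k$ is trivial.

For each $j$ we find a chain $T^{(j)}_0,\dots,T^{(j)}_{N^{(j)}}$ with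
\begin{equation}\label{eq:swap}
(z^{(j)}_0)^{d-1}z^{(j)}_{\nu}=T^{(j)}_{\nu}\,h_j(x)\qquad(0\le\nu\le N^{(j)}).
\end{equation}
Suppose first that $z^{(j)}_0=0$. Then $G_{j,0}=0$ gives $h_j(x)=0$. For $\nu\ge1$ the last two terms of $G_{j,\nu}$ are divisible by $z^{(j)}_0$, since $d\ge2$, so $(z^{(j)}_\nu)^d=0$ and the whole block $z^{(j)}$ is zero. Both sides of \eqref{eq:swap} vanish for any chain. Suppose next that $z^{(j)}_0\ne0$, and put $T^{(j)}_\nu=z^{(j)}_\nu/z^{(j)}_0$. Then $T^{(j)}_0=1$, and dividing $G_{j,\nu}=0$ by $(z^{(j)}_0)^d$ gives $Q(T^{(j)}_\nu)=T^{(j)}_{\nu-1}$, so this is a chain. The left side of \eqref{eq:swap} equals $(z^{(j)}_0)^dT^{(j)}_\nu$, and $(z^{(j)}_0)^d=h_j(x)$.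

Put $\tau_{ij}=T^{(j)}_{N_{ij}}$. By \eqref{eq:swap} the equations $F_i=0$ become
\[
f_i(x)+\sum_j\tau_{ij}h_j(x)=0\qquad(0\le i\le n).
\]
Let $R$ be the polynomial of Lemma~\ref{lem:R}, of degree at most $\delta_d$. Lemma~\ref{lem:independent} gives $R(\tau)\ne0$, so $x=0$ by Lemma~\ref{lem:R}. Then $h_j(x)=0$, so $z^{(j)}_0=0$ and, as shown above, $z^{(j)}=0$ for every $j$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} for finite $k$]
The system attached to $\phi$ in Proposition~\ref{prop:reduction} has a completion by Proposition~\ref{prop:fixed}, so $\phi$ extends to $\mathbb{P}^{n+e(d)}$.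
\end{proof}

\begin{remark}\label{rem:hypotheses}
Theorem~\ref{thm:main} does not need the resultant. For a single system, take any $R$ from the first part of Lemma~\ref{lem:R} and run the proof above with $\delta=\max(1,\deg R)$; only the uniformity of $e(d)$ is lost. The hypothesis $d\ge2$ was used three times: to form $h_j=x_l^{d-2}b_s$ (by Proposition~\ref{prop:embedding}(i), no nonzero linear form vanishes on $X$), to have $Q(0)=0$, and to deduce $z^{(j)}=0$ from $z^{(j)}_0=0$. For $d=1$ all terms of a chain lie in $k$ by Lemma~\ref{lem:chain}(i), and nothing is gained.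
\end{remark}

\section{One embedding for all $d$}\label{sec:uniform}

The number $e(d)$ just constructed exceeds $q^{\delta_d!}$ and is unbounded in $d$, so Proposition~\ref{prop:fixed} handles only finitely many $d$ at a time. For large $d$, however, towers are unnecessary. A single equation of degree $d$ reaches the field $\mathbb{F}_{q^d}$, whose size grows exponentially in $d$, while $\delta_d$ grows polynomially. A count then finds good coefficients in $\mathbb{F}_{q^d}$. It rests on the Schwartz--Zippel bound: \emph{a nonzero polynomial $R$ of degree at most $\delta$ in $m$ variables over a finite field $K$ has at most $\delta|K|^{m-1}$ zeros in $K^m$.} (Induct on $m$, the case $m=1$ being the bound on the number of roots. Let $R_s$ be the leading coefficient of $R$ as a polynomial of degree $s$ in the last variable, so $\deg R_s\le\delta-s$. There are at most $(\delta-s)|K|^{m-2}\cdot|K|$ zeros with $R_s=0$ and at most $|K|^{m-1}s$ with $R_s\ne0$.)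

\begin{proposition}\label{prop:large}
Let $k=\mathbb{F}_q$, $n\ge0$, $J\ge1$, and let $d_0\ge2$ be such that $d^J\delta_d<q^d$ for all $d\ge d_0$. Then every system of type $(n,J)$ and degree $d\ge d_0$ has a completion in $2J$ extra variables.
\end{proposition}

\begin{proof}
Let $K=\mathbb{F}_{q^d}$. Let $g\in k[U,T]_d$ be the homogenization of the minimal polynomial of a generator of $K^\times$. Then $g(1,T)$ is monic and irreducible of degree $d$, so $g(0,T)=T^d$, and every root $\theta$ of $g(1,T)$ satisfies $k(\theta)=K$. Let $\mathcal{P}\subset k[U,T]_d$ be the space of forms $P$ with $\deg P(1,T)\le d-1$. For each root $\theta$, the elements $1,\theta,\dots,\theta^{d-1}$ are a basis of $K$ over $k$, so $P\mapsto P(1,\theta)$ is a bijection $\mathcal{P}\to K$.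

Let $R$ be as in Lemma~\ref{lem:R}, with $\deg R\le\delta_d$. We cannot control which root of $g(1,T)$ appears in which block of variables, so we look for a tuple $(P_{ij})\in\mathcal{P}^m$ such that
\begin{equation}\label{eq:good}
R\bigl((P_{ij}(1,\theta_j))_{i,j}\bigr)\ne0\quad\text{for every $J$-tuple $(\theta_1,\dots,\theta_J)$ of roots of $g(1,T)$.}
\end{equation}
For a fixed tuple of roots, $(P_{ij})\mapsto(P_{ij}(1,\theta_j))$ is a bijection $\mathcal{P}^m\to K^m$, so at most $\delta_dq^{d(m-1)}$ tuples $(P_{ij})$ violate the condition. There are at most $d^J$ tuples of roots, and $d^J\delta_dq^{d(m-1)}<q^{dm}=|\mathcal{P}^m|$. So a tuple satisfying \eqref{eq:good} exists; fix one.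

Introduce variables $z^{(j)}_0,z^{(j)}_1$ for $1\le j\le J$ and the forms of degree $d$
\[
G_{j,0}=(z^{(j)}_0)^d-h_j(x),\qquad G_{j,1}=g(z^{(j)}_0,z^{(j)}_1),\qquad F_i=f_i(x)+\sum_{j=1}^JP_{ij}(z^{(j)}_0,z^{(j)}_1).
\]
Setting $z=0$ gives $-h_j$, $0$ and $f_i$. Let $(x,z)$ be a common zero over $\bar k$ and fix $j$. If $z^{(j)}_0=0$, then $h_j(x)=0$ and $G_{j,1}=(z^{(j)}_1)^d=0$, so $z^{(j)}=0$; let $\theta_j$ be any root of $g(1,T)$. If $z^{(j)}_0\ne0$, then $\theta_j=z^{(j)}_1/z^{(j)}_0$ is a root of $g(1,T)$, and $P_{ij}(z^{(j)}_0,z^{(j)}_1)=(z^{(j)}_0)^dP_{ij}(1,\theta_j)$ with $(z^{(j)}_0)^d=h_j(x)$. In both cases $P_{ij}(z^{(j)}_0,z^{(j)}_1)=P_{ij}(1,\theta_j)h_j(x)$. So $f_i(x)+\sum_jP_{ij}(1,\theta_j)h_j(x)=0$ for all $i$, and \eqref{eq:good} with Lemma~\ref{lem:R} gives $x=0$. Then $z^{(j)}_0=0$, hence $z^{(j)}=0$, for all $j$.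
\end{proof}

The forms of Section~\ref{sec:example} are also of this shape, with $g=T^3+T^2U+U^3$, $P_{01}=U^2T$ and $P_{11}=0$.

\begin{proof}[Proof of Theorem~\ref{thm:uniform} for finite $k$]
Take $\iota$, $n$, $J$ from Proposition~\ref{prop:reduction}. An integer $d_0$ as in Proposition~\ref{prop:large} exists since $d^J\delta_d=(n+1)d^{\,n+J}$ is a polynomial in $d$ and $q\ge2$. Let $e$ be the maximum of $2J$ and the numbers $e(d)$ for $2\le d<d_0$. By Propositions~\ref{prop:fixed} and~\ref{prop:large} and Remark~\ref{rem:padding}, every system of type $(n,J)$ and any degree $d\ge2$ has a completion in $e$ extra variables. By Proposition~\ref{prop:reduction}, every $\phi$ as in the theorem extends to $\mathbb{P}^{n+e}$ for the embedding $\iota'=\iota_e$, and $\iota'^*\mathcal{O}(1)=\mathcal{A}$ is a positive power of $\mathcal{L}$.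
\end{proof}

\section{Which self-maps extend}\label{sec:class}

Let $k$ again be arbitrary. The three cases of Theorem~\ref{thm:class} correspond to extensions given by forms of degree $0$, $1$ and at least $2$.

\begin{proof}[Proof of Theorem~\ref{thm:class}]
\emph{The conditions are sufficient.} Case (c) is Theorem~\ref{thm:main}. In case (a), $\phi$ is the composite $X\to\operatorname{Spec}k\to X$ for a $k$-point $\xi$ of $X$. For any closed immersion $\iota\colon X\hookrightarrow\mathbb{P}^n$, the constant morphism $\mathbb{P}^n\to\operatorname{Spec}k\to\mathbb{P}^n$ with value $\iota\circ\xi$ extends $\phi$. In case (b), take $\iota$ and $\mathcal{A}$ from Proposition~\ref{prop:embedding} and an isomorphism $\psi\colon\phi^*\mathcal{A}\simeq\mathcal{A}$. Since $\phi$ is an automorphism, $\sigma\mapsto\psi(\phi^*\sigma)$ is a linear automorphism of $H^0(X,\mathcal{A})$. By part (i) of that proposition, the sections $u_i$ of \eqref{eq:u} are a basis of $H^0(X,\mathcal{A})$ and are the restrictions of linearly independent linear forms $F_0,\dots,F_n$. These have no common zero, and Lemma~\ref{lem:criterion}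 applies with $d=1$ and $e=0$.

\emph{The conditions are necessary.} Let $\iota\colon X\hookrightarrow\mathbb{P}^n$ be a closed immersion and $\Phi\circ\iota=\iota\circ\phi$. If $n=0$, then $X$ is a nonempty closed subscheme of $\operatorname{Spec}k$, so $X=\operatorname{Spec}k$ and (a) holds. Let $n\ge1$. As in Section~\ref{sec:intro}, $\Phi$ is given by forms of some degree $d\ge0$, and the ample line bundle $\mathcal{L}=\iota^*\mathcal{O}(1)$ satisfies \eqref{eq:necessary}. If $d\ge2$, then (c) holds.

Let $d=0$. Then $\Phi$ is given by constants, so it factors through a $k$-point $\xi$ of $\mathbb{P}^n$, and $\iota\circ\phi=\xi\circ\pi$ with $\pi\colon X\to\operatorname{Spec}k$ the structure morphism. Since $X\ne\emptyset$, the point $\xi$ lies on $\iota(X)$. Local sections of the ideal sheaf of $X$ therefore vanish in the residue field $k$ of $\xi$, so $\xi=\iota\circ\xi'$ for a $k$-point $\xi'$ of $X$. A closed immersion is a monomorphism, so $\iota\circ\phi=\iota\circ\xi'\circ\pi$ gives $\phi=\xi'\circ\pi$, which is (a).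

Let $d=1$. Then $\Phi$ is given by $n+1$ linear forms without nontrivial common zero, that is, by an invertible matrix, so $\Phi$ is an automorphism and $\iota\circ\phi=\Phi\circ\iota$ is a closed immersion. If a composite $\iota\circ\phi$ is a closed immersion and $\iota$ is separated, then $\phi$ is a closed immersion. So each iterate $\phi^\nu$ is a closed immersion, defined by an ideal sheaf $\mathcal{J}_\nu\subset\mathcal{O}_X$, and $\mathcal{J}_\nu\subset\mathcal{J}_{\nu+1}$ because $\phi^{\nu+1}$ factors through $\phi^\nu$. As $X$ is noetherian, $\mathcal{J}_\nu=\mathcal{J}_{\nu+1}$ for some $\nu$. Two closed immersions with the same ideal sheaf differ by an isomorphism of their sources, so $\phi^\nu\circ\phi=\phi^\nu\circ\beta$ for an automorphism $\beta$ of $X$. Since $\phi^\nu$ is a monomorphism, $\phi=\beta$. Together with $\phi^*\mathcal{L}\simeq\mathcal{L}$, this is (b).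
\end{proof}

\begin{example}\label{ex:product}
Let $\phi_1,\phi_2\colon\mathbb{P}^1\to\mathbb{P}^1$ be given by forms of degrees $d_1,d_2\ge1$, and let $\phi=\phi_1\times\phi_2$ on $X=\mathbb{P}^1\times\mathbb{P}^1$. The ample line bundles on $X$ are the $\mathcal{O}(a_1,a_2)$ with $a_1,a_2>0$, and $\phi^*\mathcal{O}(a_1,a_2)\simeq\mathcal{O}(d_1a_1,d_2a_2)$. The map $\phi$ is not constant, and for $d_1=d_2=1$ it is an automorphism. By Theorem~\ref{thm:class}, $\phi$ extends for some embedding if and only if $d_1=d_2$.
\end{example}

\begin{thebibliography}{9}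

\bibitem{selfmap}
\emph{Extending Self-maps To Projective Space Over Finite Fields},
\texttt{https://math.mit.edu/\textasciitilde poonen/papers/selfmap.pdf}.

\bibitem{jouanolou}
J.-P. Jouanolou, \emph{Le formalisme du r\'esultant}, Adv. Math. 90 (1991).

\end{thebibliography}
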